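# Negative correlations of Wick-ordered interaction densities in $P(\phi)_2$

## 1. Positive correlation of $:P(\phi(x_1)):$ and $:P(\phi(x_2)):$, and what happens at $g=0$

Take a Euclidean scalar field in the plane with a polynomial self-interaction, and look at the interaction density at two points $x_1,x_2$. It is the same random quantity read at two places of a field whose covariance is strictly positive. Are the two readings positively correlated? The natural guess is yes: if the interaction density is large near $x_1$, the field there is unusual, the field near $x_2$ tends to be unusual in the same way, and so the interaction density near $x_2$ should be large too. We make the guess precise and then test it.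

**Setting.** Let $\mu_0$ be the Gaussian measure of mean zero and covariance $(-\Delta+m^2)^{-1}$, $m>0$, on $\mathbf R^2$; $E$ is expectation in $\mu_0$ and $\phi$ is the field. The covariance has the kernel
$$G(x)=\frac1{2\pi}K_0(m|x|)>0 ,$$
so $E[\phi(h)\phi(h')]=\iint h(x)h'(y)G(x-y)\,dx\,dy$ for test functions $h,h'$. The kernel is logarithmically infinite at $0$, so $\phi(x)$ is not a random variable and $\phi(x)^n$ makes no sense. Wick powers repair this.

**Definition (Wick powers).** Let $He_n$ be the probabilists' Hermite polynomials. For a centered Gaussian variable $Y$ of variance $\sigma^2>0$ put $:\!Y^n\!:\;=\sigma^nHe_n(Y/\sigma)$. For $0\le\chi\in C_0^\infty$ even with $\int\chi=1$, put $\chi_\varepsilon(x)=\varepsilon^{-2}\chi(x/\varepsilon)$, and let $\phi_\varepsilon=\chi_\varepsilon*\phi$ be the mollified field. For $f\in C_0^\infty(\mathbf R^2)$, $:\!\phi^n(f)\!:\;=\int f(x):\!\phi(x)^n\!:dx$ is the limit in $L^2(\mu_0)$ of $\int f(x):\!\phi_\varepsilon(x)^n\!:dx$ as $\varepsilon\downarrow0$.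

For example $:\!Y^2\!:\;=Y^2-\sigma^2$ and $:\!Y^4\!:\;=Y^4-6\sigma^2Y^2+3\sigma^4$. As $\varepsilon\downarrow0$ the variance of $\phi_\varepsilon(x)$ tends to infinity, so the subtracted terms become infinite; keep the minus sign in $-6\sigma^2Y^2$ in mind.

Let $P(X)=\sum_{k=0}^Na_kX^k$ be a real polynomial bounded below. If it is not constant, then $N$ is even and $a_N>0$. For $f\in C_0^\infty$ write $P(f)=\int f(x):\!P(\phi(x))\!:dx=\sum_ka_k:\!\phi^k(f)\!:$. For $0\le g\in C_0^\infty(\mathbf R^2)$ put $U(g)=P(g)$ and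
$$\langle F\rangle_g=\frac{\int F\,e^{-U(g)}\,d\mu_0}{\int e^{-U(g)}\,d\mu_0},\qquad \mathrm{Cov}_g(X,Y)=\langle XY\rangle_g-\langle X\rangle_g\langle Y\rangle_g .$$

**Conjecture (strong correlations).** If $P$ is even, then
$$\langle :P(\phi(x_1)) :: P(\phi(x_2)) : \rangle_g \geq \langle :P(\phi(x_1)) : \rangle_g \langle :P(\phi(x_2)) : \rangle_g$$
for all $x_1,x_2\in\mathbf R^2$ and all $0\le g\in C_0^\infty(\mathbf R^2)$.

The two sides are distributions in $x_1,x_2$, and the inequality is meant after smearing with $f_1(x_1)f_2(x_2)$, where $0\le f_1,f_2\in C_0^\infty$ are arbitrary. So it says: $\mathrm{Cov}_g(P(f_1),P(f_2))\ge0$ for all such $f_1,f_2$. It is posed in "The $P(\phi)_2$ Euclidean Quantum Field Theory As Classical Statistical Mechanics", http://math.caltech.edu/SimonPapers/33b.pdf.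

**Test at $g=0$.** Wick powers of different degrees are orthogonal, and $E[:\!\phi^k(f_1)\!:\,:\!\phi^k(f_2)\!:]=k!\iint f_1f_2G^k$. Hence
$$\mathrm{Cov}_0(P(f_1),P(f_2))=\sum_{k\ge1}k!\,a_k^2\iint f_1(x)f_2(y)\,G(x-y)^k\,dx\,dy\ \ge0 .$$
The guess passes. It also survives a weak cutoff when everything else is held fixed, because the zeroth-order term is strictly positive as soon as $P$ is not constant and $f_1,f_2\neq0$.

**Why a correlation inequality does not settle it.** A sensible first attempt at a proof is to use Griffiths' second inequality. In finite dimensions it says: for a probability density proportional to $\exp(\sum_{i<j}J_{ij}y_iy_j)\exp(-\frac12\sum_i\kappa_iy_i^2)\prod_iw_i(y_i)$, with $J_{ij}\ge0$, $w_i\geq 0$ even and bounded, and a positive definite quadratic form, all covariances $\mathrm{Cov}(y^\alpha,y^\beta)$ of monomials are $\ge0$. Now try $:\!y^4\!:\;=He_4(y)=y^4-6y^2+3$: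
$$\mathrm{Cov}(He_4(y_i),He_4(y_j))=\mathrm{Cov}(y_i^4,y_j^4)+36\,\mathrm{Cov}(y_i^2,y_j^2)-6\big[\mathrm{Cov}(y_i^4,y_j^2)+\mathrm{Cov}(y_i^2,y_j^4)\big].$$
All four covariances on the right are nonnegative, but the last two enter with a minus sign. The Wick subtraction is exactly what stops the argument, and nothing so far tells us which side wins.

## 2. Two theorems, and four standard facts

The guess is false, and it fails as soon as the degree exceeds $2$.

**Theorem 1.** Let $m>0$ and let $P$ be any real polynomial bounded below with $\deg P\ge 4$ (even or not). Then there are $0\le g,f_1,f_2\in C_0^\infty(\mathbf R^2)$, with $f_1,f_2$ of disjoint supports, such that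
$$\mathrm{Cov}_g\big(P(f_1),P(f_2)\big)<0 .$$
Moreover $\int g$ can be made arbitrarily small, and all supports can be placed in any prescribed nonempty open set.

**Theorem 2.** For $P$ bounded below, $\mathrm{Cov}_g(P(f_1),P(f_2))\ge0$ for all $0\le g,f_1,f_2\in C_0^\infty$ if and only if $\deg P\le2$.

In particular the conjecture fails for every even $P$ of degree $\ge4$, for instance $P(\phi)=\phi^4$. We use the following textbook facts.

**(F1) The kernel.** $G(x)=\frac1{2\pi}\log\frac1{|x|}+O(1)$ for $0<|x|\le2$; $G\in L^p(\mathbf R^2)$ for $1\le p<\infty$; $\hat G(k)=(k^2+m^2)^{-1}$.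

**(F2) Wick's theorem.** For jointly Gaussian centered $Y,Y'$, $E[:\!Y^n\!:\,:\!Y'^k\!:]=n!\,\delta_{nk}\,(E[YY'])^n$. Consequently
$$E[:\!\phi^n(f)\!:\,:\!\phi^n(f')\!:]=n!\iint ff'G^n,\qquad E[:\!\phi^n(f)\!:\,:\!\phi(h)^n\!:]=n!\int f\,(Gh)^n ,$$
where $Gh=G*h$, and similarly for mollified fields.

**(F3) Hypercontractivity** (Nelson, J. Funct. Anal. 12 (1973)). The sum of the chaoses of order $\le N$ is the $L^2(\mu_0)$-closure of the polynomials of degree $\le N$ in the variables $\phi(h)$. If $X$ lies in it, then $\|X\|_p\le(p-1)^{N/2}\|X\|_2$ for $p\ge2$. (Example: for $N=1$, $X=\phi(h)$ of variance $1$ and $p=4$, it says $3^{1/4}\le3^{1/2}$.)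

**(F4) Hermite polynomials.** $He_n'=nHe_{n-1}$. For $y\sim N(0,1)$, $E[He_n(y)He_k(y)]=n!\,\delta_{nk}$, and the $He_n/\sqrt{n!}$ form an orthonormal basis of $L^2(N(0,1))$. Moreover $He_N^2=\sum_rr!\binom Nr^2He_{2N-2r}$. If $(x,y)$ is Gaussian with unit variances and covariance $B$, then $E[He_k(x)\mid y]=B^kHe_k(y)$.

## 3. One and two weighted Gaussian variables

Before handling a field we play with a few Gaussian variables of unit variance. The interaction density at a site becomes $He_N(y)$, $N\ge2$ even, and the Boltzmann factor becomes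
$$w(y)=e^{-\lambda He_N(y)},\qquad\lambda>0 .$$
Section 5 shows that such models do occur inside the field theory. Since $N$ is even and $He_N$ has a positive leading coefficient, $He_N$ is bounded below, and $w$ and all its derivatives (polynomial times $w$) are bounded. We look for a negative covariance, with observables $He_N$ at two sites and weights $w$ at some sites.

**One weighted site.** Let $(x,y)$ have covariance $A\in[0,1)$, and weight the law by $w(y)$. By (F4), $E[He_N(x)\mid y]=A^NHe_N(y)$, so the covariance of $He_N(x)$ and $He_N(y)$ in the weighted law is $A^N$ times the variance of $He_N(y)$ in the law proportional to $w\,dN(0,1)$. It is nonnegative.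

**Two sites, both weighted.** Now weight by $w(x)w(y)$. By (F4), for $u,v\in L^2(N(0,1))$,
$$E[u(x)v(y)]=\sum_{k\ge0}\frac{A^k}{k!}E[u\,He_k]\,E[v\,He_k].$$
By symmetry $He_N(x)$ and $He_N(y)$ have the same weighted mean $\mu$. Taking $u=v=(He_N-\mu)w$ and $Z=E[w(x)w(y)]$,
$$\mathrm{Cov}(He_N(x),He_N(y))=\frac1Z\sum_{k\ge0}\frac{A^k}{k!}\big(E[(He_N-\mu)w\,He_k]\big)^2\ge0 .$$
So this symmetric model never gives a counterexample, for any $\lambda$. What makes it positive is that the *same* function $u$ appears on both sides. To break this we shall *observe* one density at a site $y_2$ which is not the site $y_1$ that carries the weight. That needs three variables.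

## 4. Three Gaussian variables and the response to a common shift

For $0\le A<B<1$ let $(y_1,y_2,y_3)\sim N(0,\Gamma_A)$ with
$$\Gamma_{ii}=1,\qquad\Gamma_{12}=B,\qquad\Gamma_{13}=\Gamma_{23}=A .$$
This matrix is positive definite: $(1,-1,0)$ is an eigenvector with eigenvalue $1-B>0$, and on its orthogonal complement the matrix is $\begin{pmatrix}1+B&\sqrt2A\\\sqrt2A&1\end{pmatrix}$, whose determinant is $1+B-2A^2>0$. Let $E_A$ be its expectation and let $\mathrm{Cov}_A$ be the covariance in the probability measure proportional to $w(y_1)w(y_3)\,d\Gamma_A$, where $d\Gamma_A$ denotes this Gaussian law. The sites $1,3$ carry weights; the observables sit at $2$ and $3$; sites $1,2$ are closer to each other than to $3$.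

**Proposition 3.** Let $N\ge4$ be even. For suitable $\lambda>0$ and $0<A<B<1$: $\ \mathrm{Cov}_A(He_N(y_2),He_N(y_3))<0$.

**Where the sign can come from.** Write $y_i=\sqrt A\,\zeta+\eta_i$ with a standard Gaussian $\zeta$ independent of $\eta$, where $\eta_3$ is independent of $(\eta_1,\eta_2)$, the $\eta_i$ have variance $1-A$, and $\mathrm{Cov}(\eta_1,\eta_2)=B-A$. Given $\zeta$, the pair $(y_1,y_2)$ and $y_3$ are independent, also after weighting. So the covariance we want is that of the two conditional means, as functions of the common shift $t=\sqrt A\,\zeta$. These are even functions of $t$. The covariance should be negative if, as $t^2$ grows from $0$, one conditional mean rises and the other falls.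

For small $A$ the relevant mean is, with $(x,y)$ Gaussian of unit variances and covariance $B$ ($x$ observed, $y$ weighted),
$$M_B(t)=\frac{E[He_N(x+t)w(y+t)]}{E[w(y+t)]},$$
and the case $B=1$, $x=y$, describes site $3$. Expand in $\lambda$, using $He_N(x+t)=\sum_j\binom Njt^jHe_{N-j}(x)$. At order $\lambda^0$ the mean is $t^N$, which has no $t^2$ term because $N\ge4$. At order $\lambda$ it is
$$-\lambda\,\mathrm{Cov}(He_N(x+t),He_N(y+t))=-\lambda\sum_{j<N}\binom Nj^2(N-j)!\,B^{N-j}t^{2j},$$
with $t^2$ term $-\lambda N\,N!\,B^{N-1}t^2$. So a weighted site observed at the same place ($B=1$) responds negatively. But if the observation point is far from the weight, this is damped by $B^{N-1}$, and at order $\lambda^2$ there is a *positive* $t^2$ term damped only by $B^{N-2}$: two of the $N$ legs of $He_N(x+t)$ carry $t^2$, and the other $N-2$ meet $\frac{\lambda^2}2He_N(y)^2$, giving $\binom N2t^2B^{N-2}\frac{\lambda^2}2E[He_{N-2}He_N^2]$. For $B$ small compared with $\lambda$ this term wins. So site $3$ responds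 negatively and site $2$ positively. We now make this exact.

*Proof of Proposition 3.*

**Step 1: a formula for the curvature of the response.** The purpose is to have one number $c(B)$ that carries the sign. For $B\in[0,1]$ put
$$m_B=\frac{E[He_N(x)w(y)]}{E[w]},\qquad\Phi_B(x,y)=(He_N(x)-m_B)w(y),\qquad D=\partial_x+\partial_y,\qquad c(B)=E[D^2\Phi_B].$$
(Since $M_B(t)-m_B=E[\Phi_B(x+t,y+t)]/E[w(y+t)]$ and the numerator is even in $t$ and vanishes at $t=0$, we have $M_B''(0)=c(B)/E[w]$.) By (F4), $m_B=B^NE[He_Nw]/E[w]$. Moreover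
$$D^2\Phi_B=N(N-1)He_{N-2}(x)w(y)+2NHe_{N-1}(x)w'(y)+(He_N(x)-m_B)w''(y),$$
and conditioning on $y$ with (F4) gives
$$c(B)=N(N-1)B^{N-2}E[He_{N-2}w]+2NB^{N-1}E[He_{N-1}w']+B^N\Big(E[He_Nw'']-\frac{E[He_Nw]\,E[w'']}{E[w]}\Big).\tag{1}$$
For $B=1$ we have $x=y$ and $c(1)=E\big[\frac{d^2}{dy^2}\big((He_N-m_1)w\big)\big]$.

**Step 2: signs for small $\lambda$.** The purpose is to show $c(1)<0$ and $E[He_{N-2}w]>0$. Let $0<\lambda\le1$ and $He_N\ge-M$ with $M\ge0$. Taylor's formula for $e^{-\lambda He_N}$ gives
$$|w-1|\le e^M\lambda|He_N|,\qquad\Big|w-1+\lambda He_N-\tfrac{\lambda^2}2He_N^2\Big|\le e^M\frac{\lambda^3}6|He_N|^3 ,$$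
and all Gaussian moments of polynomials are finite, so we may expand inside expectations.

First, $E[He_{N-2}]=0$ because $N-2\ge2$, and $E[He_{N-2}He_N]=0$. Hence
$$E[He_{N-2}w]=\tfrac{\lambda^2}2E[He_{N-2}He_N^2]+O(\lambda^3).$$
In the expansion of $He_N^2$ in (F4), the term $He_{N-2}$ occurs for $2N-2r=N-2$, that is $r=\frac{N+2}2$, an integer not exceeding $N$. So
$$E[He_{N-2}He_N^2]=(N-2)!\;r!\binom Nr^2>0,\qquad r=\tfrac{N+2}2,$$
and $E[He_{N-2}w]>0$ for all small $\lambda>0$.

Next, look at (1) with $B=1$. Its first term is $O(\lambda^2)$ by what we just saw. From $w'=-\lambda NHe_{N-1}w$,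
$$E[He_{N-1}w']=-\lambda N\,E[He_{N-1}^2w]=-\lambda N(N-1)!+O(\lambda^2)=-\lambda N!+O(\lambda^2).$$
From $w''=-\lambda N(N-1)He_{N-2}w+\lambda^2N^2He_{N-1}^2w$ we get $E[w'']=O(\lambda)$, and, because $E[He_NHe_{N-2}]=0$, also $E[He_Nw'']=O(\lambda^2)$. Finally $E[He_Nw]=O(\lambda)$, while $E[w]=1+O(\lambda)$. Altogether
$$c(1)=-2N\,N!\,\lambda+O(\lambda^2).$$
Fix $\lambda>0$ so small that $c(1)<0$ and $E[He_{N-2}w]>0$.

**Step 3: choice of $B$.** The purpose is to make $c(B)>0$ with $\lambda$ now fixed. By (1), $B^{2-N}c(B)\to N(N-1)E[He_{N-2}w]>0$ as $B\downarrow0$. So we may fix $B\in(0,1)$ with $c(B)>0$.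

**Step 4: differentiation in $A$.** The purpose is to expand expectations at $A=0$, where $(y_1,y_2)$ is independent of $y_3$. For $|A|$ small (negative values included) $\Gamma_A$ is positive definite; let $p_A$ be its Gaussian density. From $p_A(y)=(2\pi)^{-3}\int e^{ik\cdot y}e^{-\frac12k\cdot\Gamma_Ak}\,dk$ and $\frac{d}{dA}\big(-\frac12k\cdot\Gamma_Ak\big)=-(k_1+k_2)k_3$ we read off $\frac{d}{dA}p_A=(\partial_1+\partial_2)\partial_3\,p_A$. The density and its derivatives decay like Gaussians, uniformly for small $|A|$. So for smooth $\Phi$ with polynomially bounded derivatives we may differentiate under the integral and integrate by parts twice: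
$$\frac{d}{dA}E_A[\Phi]=E_A[(\partial_1+\partial_2)\partial_3\Phi].$$
Iterating, $E_A[\Phi]$ is $C^\infty$ in $A$ near $0$ with $k$-th derivative $E_0[(\partial_1+\partial_2)^k\partial_3^k\Phi]$ at $A=0$. For a product $\Phi=\Psi(y_1,y_2)\Theta(y_3)$ this is
$$E_0[(\partial_1+\partial_2)^k\Psi]\cdot E_0[\Theta^{(k)}].\tag{2}$$

**Step 5: the expansion of the covariance.** The purpose is to see that the leading coefficient is $c(B)c(1)$. Put $\Phi_1=(He_N(y_2)-m_B)w(y_1)$ and $\Phi_3=(He_N(y_3)-m_1)w(y_3)$. By the definition of $m_B$ and $m_1$, $E_0\Phi_1=E_0\Phi_3=0$. The functions $\Phi_1$ (in $(y_1,y_2)$ jointly), $\Phi_3$ and $w$ are even, so their first derivatives are odd and have expectation $0$ at $A=0$. Now use (2).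

For $\Phi_1\Phi_3$ the orders $k=0,1$ vanish, and $k=2$ gives $E_0[(\partial_1+\partial_2)^2\Phi_1]\,E_0[\Phi_3'']=c(B)c(1)$. For $\Phi_1w(y_3)$ the order $k=0$ vanishes because $E_0\Phi_1=0$, and $k=1$ by oddness; likewise for $w(y_1)\Phi_3$. Hence
$$E_A[\Phi_1\Phi_3]=\tfrac{A^2}2c(B)c(1)+O(A^3),\quad E_A[\Phi_1w(y_3)]=O(A^2),\quad E_A[w(y_1)\Phi_3]=O(A^2).$$
Subtracting the constants $m_B,m_1$ does not change a covariance, so with $Z_A=E_A[w(y_1)w(y_3)]=(E[w])^2+O(A)$,
$$\mathrm{Cov}_A(He_N(y_2),He_N(y_3))=\frac{E_A[\Phi_1\Phi_3]}{Z_A}-\frac{E_A[\Phi_1w(y_3)]\,E_A[w(y_1)\Phi_3]}{Z_A^2}=\frac{A^2c(B)c(1)}{2(E[w])^2}+O(A^3).$$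
Since $c(B)>0>c(1)$, this is negative for small $A\in(0,B)$. $\square$

Three checks of what just happened.

*The order of the choices.* We chose $\lambda$, then $B$, then $A$. If instead $\lambda\downarrow0$ with $A,B$ fixed, the covariance tends to $E_A[He_N(y_2)He_N(y_3)]=N!\,A^N>0$. The negative term is small in $\lambda$ but only quadratic in $A$, and $A^2\gg A^N$ precisely because $N\ge4$. For $N=2$ the first term of (1) is $2E[w]$, so $c(1)=2+O(\lambda)>0$ and the mechanism is absent.

*Numbers for $N=4$.* Here $r=3$ and $E[He_2He_4^2]=2!\cdot3!\cdot4^2=192$. So $c(1)=-192\lambda+O(\lambda^2)$, and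
$$c(B)=12B^2\big(96\lambda^2+O(\lambda^3)\big)+8B^3\big(-24\lambda+O(\lambda^2)\big)+B^4O(\lambda^2).$$
The two leading terms $1152\lambda^2B^2$ and $-192\lambda B^3$ balance at $B=6\lambda$; the first wins for smaller $B$.

*Griffiths' inequality holds in this model.* The off-diagonal entries of $\Gamma_A^{-1}$ are $-(B-A^2)/\det\Gamma_A$ for the pair $12$, and $-A(1-B)/\det\Gamma_A$ for the pairs $13$ and $23$. All are negative for $0<A<B<1$, so the model is ferromagnetic with even weights. The covariances $\mathrm{Cov}_A(y_2^j,y_3^k)$ are all nonnegative; it is the negative coefficients of $He_N$ that make the sum negative.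

For an even $N\ge4$, fix $\lambda,A,B$ as in Proposition 3 from now on.

## 5. Discs of radius $\delta$ at distances $\delta^B$ and $\delta^A$

Let $P$ have degree $N\ge4$. We want to find the three-variable model inside the field. The logarithm makes this possible: averaged over a disc of radius $\delta$, the field has variance about $s=\frac1{2\pi}\log\frac1\delta$, and averages over two such discs at distance $\delta^{\beta}$, $0<\beta<1$, have covariance about $\frac1{2\pi}\log\delta^{-\beta}=\beta s$. After division by $\sqrt s$ these are variables of unit variance and covariance $\beta$. Moreover $:\!\phi^n\!:$ has size $s^{n/2}$ on the disc, so only the top term $a_N\phi^N$ of $P$ matters.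

Let $0\le\chi\in C_0^\infty$ be even, supported in $|x|\le\frac14$, $\int\chi=1$. Let $s\ge1$ be large, $\delta=e^{-2\pi s}$, and
$$\chi_i=\chi_\delta(\cdot-z_i),\qquad z_1=0,\quad z_2=(\delta^B,0),\quad z_3=(0,\delta^A),$$
$$F_i=\frac{P(\chi_i)}{a_Ns^{N/2}},\qquad g_s=\frac{\lambda}{a_Ns^{N/2}}(\chi_1+\chi_3),\qquad f_1=\frac{\chi_2}{a_Ns^{N/2}},\quad f_2=\frac{\chi_3}{a_Ns^{N/2}} .$$
These functions are nonnegative and in $C_0^\infty$. Since $\delta\ll\delta^B\ll\delta^A$, the supports of the $\chi_i$ are disjoint for large $s$. By construction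
$$P(f_1)=F_2,\qquad P(f_2)=F_3,\qquad U(g_s)=\lambda(F_1+F_3).\tag{3}$$

**Lemma 4.** Let $Y_i=s^{-1/2}\phi(\chi_i)$. As $s\to\infty$, $\mathrm{Cov}(Y_i,Y_j)\to\Gamma_{ij}$ (with $\Gamma=\Gamma_A$), and $\|F_i-:\!Y_i^N\!:\|_2\to0$. Hence $(F_1,F_2,F_3)\to(He_N(y_1),He_N(y_2),He_N(y_3))$ in law, with $y\sim N(0,\Gamma)$. Moreover $\sup_s\|F_i\|_p<\infty$ for all $p<\infty$, the supremum being over all sufficiently large $s$.

*Proof.*

**Step 1: covariances between different discs.** The purpose is the first claim for $i\ne j$. We have $|z_1-z_2|=\delta^B$, $|z_1-z_3|=\delta^A$ and $\delta^A\le|z_2-z_3|\le\sqrt2\,\delta^A$. Points of $\mathrm{supp}\,\chi_i$ and $\mathrm{supp}\,\chi_j$ have distance $|z_i-z_j|$ up to an error $\frac\delta2$, which is negligible against $\delta^B$ and $\delta^A$. So for $s$ large this distance lies between $\frac12\delta^{\Gamma_{ij}}$ and $2\delta^{\Gamma_{ij}}$, and (F1) gives $G=\Gamma_{ij}s+O(1)$ there. Since $\int\chi_i=1$, $\mathrm{Cov}(Y_i,Y_j)=s^{-1}\iint\chi_i\chi_jG\to\Gamma_{ij}$.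

**Step 2: integrals over one disc.** The purpose is to compare three integrals. For $x=z_i+\delta u$, $y=z_i+\delta v$ with $|u|,|v|\le\frac14$, (F1) gives
$$G(x-y)=s+L(u,v),\qquad|L(u,v)|\le C\big(1+\big|\log|u-v|\big|\big).$$
All powers of $\log|u-v|$ are integrable against $\chi(u)\chi(v)$, and $\int\chi(v)\big|\log|u-v|\big|dv$ is bounded in $u$. So $(G\chi_i)(z_i+\delta u)=s+O(1)$ uniformly in $|u|\le\frac14$, and expanding $(s+L)^n$ binomially we get, for every $n$,
$$s^{-n}\iint\chi_i\chi_iG^n\to1,\qquad s^{-n}\int\chi_i\,(G\chi_i)^n\to1,\qquad s^{-n}\Big(\iint\chi_i\chi_iG\Big)^n\to1 .$$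
The last one with $n=1$ says $\sigma_i^2:=\mathrm{Var}\,Y_i\to1=\Gamma_{ii}$.

**Step 3: the Wick power of the field is the Wick power of one Gaussian variable.** The purpose is the $L^2$ claim. Expanding the square and using (F2) for each term,
$$\|s^{-n/2}:\!\phi^n(\chi_i)\!:-:\!Y_i^n\!:\|_2^2=n!\,s^{-n}\Big[\iint\chi_i\chi_iG^n-2\int\chi_i(G\chi_i)^n+\Big(\iint\chi_i\chi_iG\Big)^n\Big]\to0$$
by Step 2, because $1-2+1=0$. In $F_i=\sum_n\frac{a_n}{a_N}s^{-N/2}:\!\phi^n(\chi_i)\!:$ the terms with $n<N$ have norm $O(s^{-(N-n)/2})\to0$, since $\|s^{-n/2}:\!\phi^n(\chi_i)\!:\|_2$ is bounded. So $\|F_i-:\!Y_i^N\!:\|_2\to0$.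

**Step 4: convergence in law and moments.** The purpose is to finish. The vector $(Y_1,Y_2,Y_3)$ is centered Gaussian with covariance tending to $\Gamma$, so it converges in law to $y$. As $:\!Y_i^N\!:\;=\sigma_i^NHe_N(Y_i/\sigma_i)$ with $\sigma_i\to1$, the vector of the $:\!Y_i^N\!:$ converges in law to $(He_N(y_i))_i$, and so does $(F_i)_i$, which differs from it by a vector tending to $0$ in $L^2$. Finally $\|F_i\|_2$ is bounded, $F_i$ lies in the chaoses of order $\le N$, and (F3) bounds $\|F_i\|_p$. $\square$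

Convergence in law alone does not give convergence of $E[F_2F_3e^{-\lambda(F_1+F_3)}]$: each $F_i$ is a Wick polynomial of an unbounded field and is not bounded below. We need exponential moments of $-F_i$, uniformly as the disc shrinks.

## 6. Exponential moments of $-F_i$, uniform in the disc radius

**Lemma 5 (uniform Nelson bound).** There is $s_0$ such that for every $\lambda'>0$: $\ \sup_{s\ge s_0}E[e^{-\lambda'F_i}]<\infty$.

The plan: mollify the field at a scale $\varepsilon$ far below $\delta$. The mollified version $F^\varepsilon$ has a deterministic lower bound that worsens only like a power of $\log\frac1\varepsilon$, while $F-F^\varepsilon$ is a power of $\varepsilon$ in $L^2$ and, by hypercontractivity, very unlikely to exceed $1$. Varying $\varepsilon$ yields a doubly exponential tail.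

*Proof.* By translation invariance take $z_i=0$ and write $F$. Let $\theta\ge8$ be a parameter and $\varepsilon=\delta^\theta$. Constants $C,C_1,\dots$ are independent of $s\ge s_0$ and of $\theta\ge8$; $C$ may change from line to line. Let $\phi_\varepsilon=\chi_\varepsilon*\phi$ and
$$F^\varepsilon=\frac1{a_Ns^{N/2}}\int\chi_\delta(x):\!P(\phi_\varepsilon(x))\!:dx .$$

**Step 1: lower bound for $F^\varepsilon$.** The purpose is $F^\varepsilon\ge-C_3\theta^{N/2}$. The variance of $\phi_\varepsilon(x)$ is
$$\gamma=\iint\chi(u)\chi(v)G(\varepsilon(u-v))\,du\,dv=\theta s+O(1)$$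
by (F1), since $\frac1{2\pi}\log\frac1\varepsilon=\theta s$. Choosing $s_0\ge1$ large enough we have $1\le\gamma\le C_1\theta s$ for $s\ge s_0$, $\theta\ge8$. With $z=\phi_\varepsilon(x)/\sqrt\gamma$,
$$\gamma^{-N/2}:\!P(\phi_\varepsilon(x))\!:\;=a_NHe_N(z)+\sum_{k<N}a_k\gamma^{(k-N)/2}He_k(z)\ge-C_2 ,$$
because $N$ is even, the leading coefficient $a_N>0$ is fixed and, as $\gamma\ge1$, the other coefficients stay bounded. Since $\int\chi_\delta=1$, almost surely
$$F^\varepsilon\ge-\frac{C_2\gamma^{N/2}}{a_Ns^{N/2}}\ge-C_3\theta^{N/2},\qquad C_3>0 .$$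

**Step 2: the error in $L^2$.** The purpose is $\|F-F^\varepsilon\|_2\le C_4e^{-\pi\theta/4}$. Let $H=\chi_\varepsilon*G$ and $G_\varepsilon=\chi_\varepsilon*\chi_\varepsilon*G$, the kernels for $E[\phi\,\phi_\varepsilon]$ and $E[\phi_\varepsilon\phi_\varepsilon]$. By (F2),
$$\Big\|:\!\phi^n(\chi_\delta)\!:-\int\chi_\delta:\!\phi_\varepsilon^n\!:\Big\|_2^2=n!\iint\chi_\delta(x)\chi_\delta(y)\,[G^n-2H^n+G_\varepsilon^n](x-y)\,dx\,dy .\tag{4}$$
Since $|1-e^{-i\tau}|\le\min(2,|\tau|)$, we have $|1-\hat\chi(\varepsilon k)|\le C\min(1,\varepsilon|k|)$. The square of the right side is at most $C\varepsilon|k|$. By Plancherel,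
$$\|G-H\|_2^2\le C\int\frac{\varepsilon|k|}{(k^2+m^2)^2}\,d^2k\le C\varepsilon,\qquad\|H-G_\varepsilon\|_2=\|\chi_\varepsilon*(G-H)\|_2\le\|G-H\|_2\le C\varepsilon^{1/2}.\tag{5}$$
Write $G^n-2H^n+G_\varepsilon^n=(G^n-H^n)-(H^n-G_\varepsilon^n)$ and use $|a^n-b^n|\le n|a-b|(a+b)^{n-1}$ for $a,b\ge0$. By Cauchy–Schwarz,
$$\int_{|z|\le1}|G^n-H^n|\,dz\le n\,\|G-H\|_2\,\Big(\int_{|z|\le1}(G+H)^{2(n-1)}dz\Big)^{1/2}\le C\varepsilon^{1/2},$$
since $\|H\|_p\le\|G\|_p<\infty$ by Young's inequality (for $n=1$ the last factor is a constant). In the same way, with $\|G_\varepsilon\|_p\le\|G\|_p$, $\int_{|z|\le1}|H^n-G_\varepsilon^n|\,dz\le C\varepsilon^{1/2}$. The right side of (4) is an integral of the bracket against $n!\,(\chi_\delta*\chi_\delta)(z)$ ($\chi$ is even), which is supported in $|z|\le1$ and bounded by $C\delta^{-2}$. So (4) is at most $C\delta^{-2}\varepsilon^{1/2}$. Summing over $n\le N$ and using $s\ge1$,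
$$\|F-F^\varepsilon\|_2\le C\delta^{-1}\varepsilon^{1/4}=C\delta^{\theta/4-1}\le C\delta^{\theta/8}=Ce^{-\pi s\theta/4}\le C_4e^{-\pi\theta/4},$$
where $\theta/4-1\ge\theta/8$ because $\theta\ge8$.

**Step 3: the tail.** The purpose is a bound for $\mathrm{Prob}(F\le-r)$. If $F\le-C_3\theta^{N/2}-1$, then $|F-F^\varepsilon|\ge1$ by Step 1. Take $p=1+e^{\pi\theta/(4N)}\ge2$, so that $(p-1)^{N/2}=e^{\pi\theta/8}$. Since $F-F^\varepsilon$ lies in the chaoses of order $\le N$, Chebyshev's inequality and (F3) give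
$$\mathrm{Prob}(F\le-C_3\theta^{N/2}-1)\le\|F-F^\varepsilon\|_p^p\le\big[(p-1)^{N/2}C_4e^{-\pi\theta/4}\big]^p=\big[C_4e^{-\pi\theta/8}\big]^p .$$
Let $\theta_0\ge8$ be such that $C_4e^{-\pi\theta_0/8}\le e^{-1}$; it does not depend on $s$. For $\theta\ge\theta_0$ the probability is at most $e^{-p}\le\exp(-e^{\pi\theta/(4N)})$.

**Step 4: integration.** The purpose is the bound itself. Put $r=C_3\theta^{N/2}+1$, that is $\theta=\big(\frac{r-1}{C_3}\big)^{2/N}$, and $r_0=C_3\theta_0^{N/2}+1$. From $E[e^{-\lambda'F}]=\int_{-\infty}^\infty\lambda'e^{\lambda'r}\,\mathrm{Prob}(F\le-r)\,dr$ and $\mathrm{Prob}\le1$ for $r\le r_0$,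
$$E[e^{-\lambda'F}]\le e^{\lambda'r_0}+\int_{r_0}^\infty\lambda'e^{\lambda'r}\exp\Big(-\exp\Big[\frac{\pi}{4N}\Big(\frac{r-1}{C_3}\Big)^{2/N}\Big]\Big)dr .$$
The integral is finite, because $\exp[c\,r^{2/N}]$ eventually exceeds any multiple of $r$. The bound does not depend on $s\ge s_0$. $\square$

## 7. Convergence of the covariances and the proof of Theorem 1

*Proof of Theorem 1.*

**Step 1: uniform integrability.** The purpose is to pass from convergence in law to convergence of expectations. For $\alpha,\beta\in\{0,1\}$ put $X_{\alpha\beta}=F_2^\alpha F_3^\beta e^{-\lambda F_1}e^{-\lambda F_3}$. By Hölder's inequality with four exponents $8$,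
$$\|X_{\alpha\beta}\|_2\le\|F_2^\alpha\|_8\,\|F_3^\beta\|_8\,\|e^{-\lambda F_1}\|_8\,\|e^{-\lambda F_3}\|_8 ,$$
which is bounded for large $s$ by Lemma 4 and by Lemma 5 with $\lambda'=8\lambda$. So the $X_{\alpha\beta}$ are uniformly integrable. They are continuous functions of $(F_1,F_2,F_3)$, hence converge in law by Lemma 4. Therefore
$$E[X_{\alpha\beta}]\to E_A\big[He_N(y_2)^\alpha He_N(y_3)^\beta w(y_1)w(y_3)\big],\qquad w=e^{-\lambda He_N}.$$

**Step 2: the limit of the covariance.** The purpose is to use Proposition 3. For $\alpha=\beta=0$ the limit is strictly positive, so we may divide. By (3),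
$$\mathrm{Cov}_{g_s}(P(f_1),P(f_2))=\frac{E[X_{11}]}{E[X_{00}]}-\frac{E[X_{10}]\,E[X_{01}]}{E[X_{00}]^2}\ \longrightarrow\ \mathrm{Cov}_A\big(He_N(y_2),He_N(y_3)\big)<0 .$$
So the covariance is strictly negative for all large $s$.

**Step 3: size and location.** The purpose is the last sentence of the theorem. We have $\int g_s=2\lambda/(a_Ns^{N/2})\to0$. The supports of $f_1$ and $f_2$ are those of $\chi_2$ and $\chi_3$, which are disjoint. Since $\delta,\delta^A,\delta^B\to0$ (here $A>0$ is used), all supports shrink to the point $0$. As $\mu_0$ is translation invariant, everything may be moved into any prescribed nonempty open set. $\square$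

This does not conflict with the positivity at $g=0$ noted in Section 1: there $f_1,f_2$ were held fixed as $g\to0$, whereas here all three functions move to smaller scales together.

## 8. Degree two: the interacting measure is Gaussian

*Proof of Theorem 2.* If $\deg P\ge4$, the inequality fails for some $g,f_1,f_2$ by Theorem 1. Degree $1$ and $3$, and odd degrees in general, are excluded because $P$ is bounded below. If $P$ is constant, both sides of the inequality agree. It remains to prove the inequality for $P=aX^2+bX+c$ with $a>0$, and we fix $0\le g\in C_0^\infty$. Write $G$ also for the operator $(-\Delta+m^2)^{-1}$. The reason it works: $U(g)$ is quadratic, so $\langle\cdot\rangle_g$ is Gaussian, and the maximum principle gives the signs of its covariance and of a combination of its mean.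

**Step 1: diagonalizing $U(g)$.** The purpose is to write $U(g)$ in independent variables. Since $G^{1/2}C_0^\infty$ is dense in $L^2(\mathbf R^2)$ (if $u\perp G^{1/2}C_0^\infty$, then $G^{1/2}u=0$ and $u=0$), setting $\phi(j)=\xi(G^{1/2}j)$ and extending by continuity defines the unit Gaussian process $\xi$ on $L^2(\mathbf R^2)$, with $E[\xi(u)\xi(v)]=(u,v)$. Let
$$T=2aG^{1/2}gG^{1/2}=2aKK^*,\qquad K=G^{1/2}g^{1/2}.$$
Then $T\ge0$ because $g\ge0$. The operator $K^*K$ has kernel $g(x)^{1/2}G(x-y)g(y)^{1/2}$, so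
$$\mathrm{tr}\,T^2=4a^2\,\mathrm{tr}\,(K^*K)^2=4a^2\iint g(x)G(x-y)^2g(y)\,dx\,dy<\infty$$
and $T$ is Hilbert–Schmidt. Let $e_k$ be an orthonormal eigenbasis, $Te_k=\tau_ke_k$, and $\xi_k=\xi(e_k)$, $\gamma_k=(e_k,G^{1/2}g)$. We have $\tau_k\ge0$, $\sum\tau_k^2<\infty$ and $\sum\gamma_k^2=\|G^{1/2}g\|_2^2<\infty$. We claim
$$U(g)=c\int g+\sum_k\Big[\tfrac12\tau_k(\xi_k^2-1)+b\gamma_k\xi_k\Big]\quad\text{in }L^2(\mu_0).$$
The linear part is $b\phi(g)=b\,\xi(G^{1/2}g)=b\sum\gamma_k\xi_k$. For the quadratic part, $a:\!\phi^2(g)\!:$ and $\frac12\sum\tau_k(\xi_k^2-1)$ both lie in the second chaos, in which the variables $:\!\phi(h)^2\!:$, $h\in C_0^\infty$, are total (by polarization and density). With $u=G^{1/2}h$, (F2) gives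
$$E\big[a:\!\phi^2(g)\!:\,:\!\phi(h)^2\!:\big]=2a\int g\,(Gh)^2=(u,Tu),\qquad E\Big[\tfrac12\sum_k\tau_k:\!\xi_k^2\!:\,:\!\xi(u)^2\!:\Big]=\sum_k\tau_k(e_k,u)^2=(u,Tu).$$
Since $:\!\phi(h)^2\!:\;=\;:\!\xi(u)^2\!:$, the two agree.

**Step 2: the law of the $\xi_k$.** The purpose is to see that $\langle\cdot\rangle_g$ is a product Gaussian. Let $U_n$ be the partial sum over $k\le n$. For $p\ge1$ a Gaussian integral in each variable gives
$$E[e^{-pU_n}]=\prod_{k\le n}\frac{e^{p\tau_k/2}}{\sqrt{1+p\tau_k}}\exp\Big(\frac{p^2b^2\gamma_k^2}{2(1+p\tau_k)}\Big)\le\exp\Big(\sum_k\Big[\tfrac14p^2\tau_k^2+\tfrac12p^2b^2\gamma_k^2\Big]\Big),$$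
using $x-\log(1+x)\le\frac12x^2$ for $x\ge0$. So $e^{-U_n}$ is bounded in every $L^p$ and converges in probability, hence in every $L^p$, to $e^{-U(g)+c\int g}$. In particular the density of $\langle\cdot\rangle_g$ is in $L^2(\mu_0)$. For a bounded function of $\xi_1,\dots,\xi_M$ the expectation with weight $e^{-U_n}$, $n\ge M$, factorizes and does not depend on $n$. Since $e^{-\frac12\tau\xi^2-b\gamma\xi}e^{-\frac12\xi^2}$ is proportional to a Gaussian density of mean $-b\gamma/(1+\tau)$ and variance $1/(1+\tau)$, we conclude that under $\langle\cdot\rangle_g$ the $\xi_k$ are independent with laws $N\big(-\frac{b\gamma_k}{1+\tau_k},\frac1{1+\tau_k}\big)$.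

**Step 3: covariance and mean of the field.** The purpose is to identify them. For $j\in C_0^\infty$, $\phi(j)=\sum_k(e_k,G^{1/2}j)\xi_k$ converges in $L^2(\mu_0)$, hence in probability under $\langle\cdot\rangle_g$, and limits of Gaussian vectors are Gaussian. So $\phi$ is Gaussian under $\langle\cdot\rangle_g$, with covariance operator
$$C=G^{1/2}(1+T)^{-1}G^{1/2}$$
and with mean of $\phi(j)$ equal to $-b\big(G^{1/2}g,(1+T)^{-1}G^{1/2}j\big)=(\bar\phi,j)$, where $\bar\phi=-bCg$. For $f\in L^2$ let $u=Cf$ and $q=(1+T)^{-1}G^{1/2}f$, so that $u=G^{1/2}q$. From $q+Tq=G^{1/2}f$ we get $q=G^{1/2}(f-2agu)$ and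
$$u=G(f-2agu),\qquad\text{that is}\qquad(-\Delta+m^2+2ag)u=f .\tag{6}$$
So $C=(-\Delta+m^2+2ag)^{-1}$.

**Step 4: positivity by the minimum principle.** The purpose is to show that $C$ preserves positivity and that $2a\bar\phi+b$ is $b$ times a nonnegative function. Let $f\in C_0^\infty$ and $u=Cf$. By (6), if $u$ is in the Sobolev space $H^k$, then so is $gu$, and $u\in H^{k+2}$; starting from $u\in L^2$, $u$ is smooth. Its source $f-2agu$ has compact support and is integrable, and $G$ decays at infinity, so $u\to0$ at infinity.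

Let $f\ge0$. If $u$ were negative somewhere, it would attain a negative minimum at some $x_0$. There $-\Delta u\le0$ and $(m^2+2ag)u<0$, so $f(x_0)<0$ by (6), a contradiction. Hence $Cf\ge0$ for $0\le f\in C_0^\infty$.

Next let $v=1-2aCg$. It is smooth, tends to $1$ at infinity, and
$$(-\Delta+m^2+2ag)v=m^2+2ag-2ag=m^2>0 .$$
The same argument excludes a negative minimum, so $v\ge0$. Finally $2a\bar\phi+b=b-2abCg=bv$.

**Step 5: the covariance with mollified fields.** The purpose is an explicit nonnegative formula. Let $\phi_\varepsilon=\chi_\varepsilon*\phi$ with $\chi$ as in Section 5, and $C_\varepsilon(x,y)=(\chi_\varepsilon(\cdot-x),C\chi_\varepsilon(\cdot-y))$, which is $\ge0$ by Step 4. Under $\langle\cdot\rangle_g$ write $\phi_\varepsilon=\chi_\varepsilon*\bar\phi+\psi$, with $\psi$ centered Gaussian of covariance $C_\varepsilon$. Wick ordering of $\phi_\varepsilon^2$ only subtracts a constant, so up to a nonrandom function of $x$,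
$$:\!P(\phi_\varepsilon)\!:\;=a\psi^2+\big(\chi_\varepsilon*(2a\bar\phi+b)\big)\psi=a\psi^2+b(\chi_\varepsilon*v)\psi .$$
Now $\mathrm{Cov}(\psi(x)^2,\psi(y)^2)=2C_\varepsilon(x,y)^2$, and $\psi(x)^2$ is uncorrelated with $\psi(y)$. Therefore, for $0\le f_1,f_2\in C_0^\infty$,
$$\mathrm{Cov}_g\Big(\int f_1:\!P(\phi_\varepsilon)\!:,\int f_2:\!P(\phi_\varepsilon)\!:\Big)=\iint f_1(x)f_2(y)\Big[2a^2C_\varepsilon(x,y)^2+b^2(\chi_\varepsilon*v)(x)(\chi_\varepsilon*v)(y)C_\varepsilon(x,y)\Big]dx\,dy\ge0 .$$

**Step 6: removing the mollifier.** The purpose is to let $\varepsilon\to0$. Formula (4) holds with $\chi_\delta$ replaced by $f_i$. Correlating $f_i$ with itself gives a bounded function of compact support, and by (5) and the Cauchy–Schwarz argument after it (on a ball containing this support instead of $|z|\le1$) the right side tends to $0$. So $\int f_i:\!P(\phi_\varepsilon)\!:\to P(f_i)$ in $L^2(\mu_0)$, and by (F3) in every $L^p(\mu_0)$, $p<\infty$. Hence the products converge in $L^2(\mu_0)$, the density of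 $\langle\cdot\rangle_g$ is in $L^2(\mu_0)$ by Step 2, and the covariances in Step 5 converge to $\mathrm{Cov}_g(P(f_1),P(f_2))$, which is therefore $\ge0$. $\square$
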